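# Three generators, two of them commuting: the class of finite $p$-groups of type $(1,2,t)$

## 1. Elementary matrices on a line and around a triangle

Let $E_{ij}$ be the matrix with a $1$ in position $(i,j)$ and zeros elsewhere, so that $E_{ij}E_{jk}=E_{ik}$ and $E_{ij}E_{kl}=0$ for $j\neq k$. Fix a prime $p$, and write $[g,h]=g^{-1}h^{-1}gh$.

Over $\mathbb F_p$ take the three $4\times4$ matrices
$$a=1+E_{12},\qquad c=1+E_{23},\qquad b=1+E_{34}.$$
Since $E_{12}E_{34}=E_{34}E_{12}=0$, $a$ and $b$ commute. Next, $ac=1+E_{12}+E_{23}+E_{13}$ and $ca=1+E_{12}+E_{23}$, and $ca(1+E_{13})=ca+E_{13}=ac$. So $[a,c]=1+E_{13}$, which commutes with $a$ and with $c$, and $\langle a,c\rangle$ has class $2$. In the same way $[c,b]=1+E_{24}$ and $\langle b,c\rangle$ has class $2$. Together the three matrices do a little more: the same computation with indices $1,2,4$ gives $[a,[c,b]]=1+E_{14}\ne1$. The group $\langle a,b,c\rangle$ consists of upper unitriangular $4\times4$ matrices, which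 form a group of class $3$, so its class is exactly $3$. The pairs have classes $1,2,2$ and the whole group has class $3$.

Now close the line up into a triangle. Over the polynomial ring $\mathbb F_p[z]$ take the $3\times3$ matrices
$$1+E_{12},\qquad 1+E_{23},\qquad 1+zE_{31}.$$
Each pair behaves like $\langle 1+E_{12},1+E_{23}\rangle$ and has class $2$. But consider $g=(1+E_{12})(1+E_{23})(1+zE_{31})$. A nonzero product of the matrices $E_{12},E_{23},zE_{31}$ follows the cycle $1\to2\to3\to1$, and has nonzero trace only if it goes around the cycle a whole number of times. So $\operatorname{tr}g=3+\operatorname{tr}(E_{12}E_{23}\cdot zE_{31})=3+z$. Each generator has order $p$. If the group were nilpotent, its elements of $p$-power order would form a subgroup, so $g^{p^k}=1$ for some $k$. Then $(g-1)^{p^k}=g^{p^k}-1=0$, so $g-1$ is nilpotent and $\operatorname{tr}g=3$. This is false, so the group is not nilpotent.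

So pairwise classes $2,2,2$ do not control the whole group, while in the line, where one pair commutes, the class was $3$. How much control does one commuting pair give?

## 2. Groups of type $(r,s,t)$ and a conjecture about $(1,2,t)$

We use the lower central series $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$; the class of $G$ is at most $k$ when $\gamma_{k+1}(G)=1$. Subgroups and quotients of a group of class at most $k$ have class at most $k$. In a nilpotent group the elements of $p$-power order form a subgroup. For invertible matrices we will use the identity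
$$[g,h]-1=g^{-1}h^{-1}(gh-hg)=g^{-1}h^{-1}\big((g-1)(h-1)-(h-1)(g-1)\big).\tag{1}$$

**Lemma 2.1.** (a) If $U_1\ge U_2\ge\cdots$ are subgroups of a group with $[U_i,U_j]\le U_{i+j}$ for all $i,j$ and $U_{k+1}=1$, then every subgroup $H\le U_1$ has class at most $k$. (b) Let $N$ be an additive group of square matrices over a commutative ring, closed under multiplication, such that every product of $k+1$ elements of $N$ is $0$. Then $1+N$ is a group of class at most $k$.

**Proof.** (a) By induction $\gamma_i(H)\le U_i$, so $\gamma_{k+1}(H)=1$. (b) The set $1+N$ is closed under multiplication, and $(1+n)^{-1}=1-n+n^2-\cdots$, a finite sum. Let $N^i$ be the additive group generated by products of $i$ elements of $N$. Each $U_i=1+N^i$ is a subgroup for the same reason. By (1), if $g\in U_i$ and $h\in U_j$ then $[g,h]-1=g^{-1}h^{-1}n$ with $n\in N^{i+j}$, and this lies in $N^{i+j}$ because $g^{-1}h^{-1}\in1+N$. Now use (a). $\square$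

**Definition.** Let $G$ be a group with generating set $X$. The pair $(G,X)$ is a *pairwise nilpotent presentation* of $G$ if any two elements of $X$ generate a nilpotent subgroup. For positive integers $r\le s\le t$, a group is *of type $(r,s,t)$* if it has a pairwise nilpotent presentation with three generators $X=\{a,b,c\}$ such that $\langle a,b\rangle$, $\langle a,c\rangle$, $\langle b,c\rangle$ are nilpotent of class at most $r$, $s$, $t$ respectively.

The line of Section 1 is of type $(1,2,2)$ and the triangle is of type $(2,2,2)$. The numbers are upper bounds, so a group of type $(r,s,t)$ is also of type $(r',s',t')$ whenever $r\le r'$, $s\le s'$, $t\le t'$ (and $r'\le s'\le t'$).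

The paper "Groups that are pairwise nilpotent" (http://www.bath.ac.uk/~gt223/paper24.pdf) asks: given $r\le s\le t$, are there integers $p_0$ and $k$ such that, for any prime $p\ge p_0$, the nilpotency class of every finite $p$-group of type $(r,s,t)$ is at most $k$?

The easiest case is $r=s=1$. Then $a$ commutes with $b$ and $c$, so $a$ is central, $G=\langle a\rangle\langle b,c\rangle$, $\gamma_2(G)=\gamma_2(\langle b,c\rangle)$, and the class is at most $t$, for every prime. The recorded answers are: negative whenever $r\ge2$, and also when $r=1$, $s\ge3$; positive when $r=s=1$, and when $r=1$, $s=2$, $t\in\{2,3\}$.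

**Conjecture.** For every integer $t\ge2$ there exist integers $p_0$ and $k$ such that, for every prime $p\ge p_0$, every finite $p$-group of type $(1,2,t)$ has nilpotency class at most $k$.

The conjecture is false, and it fails at a definite place.

**Theorem A.** Let $t\ge5$ and let $p$ be any odd prime. Then there are finite $p$-groups of type $(1,2,t)$ of arbitrarily large nilpotency class. Hence no $p_0,k$ as in the conjecture exist for $t\ge5$.

**Theorem B.** Put $k_2=3$, $k_3=5$, $k_4=9$. For $t\in\{2,3,4\}$ and every prime $p\ge k_t+2$, every finite $p$-group of type $(1,2,t)$ has class at most $k_t$. For each such $p$ the bound $k_t$ is attained.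

So for $r=1$, $s=2$ the question has a positive answer if and only if $t\le4$. Sections 3 and 4 prove Theorem A; Sections 5 to 12 prove Theorem B.

## 3. A trace test, and the square that gives type $(1,3,3)$

We first turn the triangle argument into a test.

**Lemma 3.1.** Let $p$ be a prime and $G=\langle a,b,c\rangle\le GL_n(\mathbb F_p[z])$. Suppose that

1. $a-1$, $b-1$, $c-1$ are nilpotent matrices;
2. $a,b,c$ are upper unitriangular modulo $z$;
3. some $g\in G$ has $\operatorname{tr}g\ne n$.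

Then $G$ is not nilpotent. If moreover $\langle a,b\rangle,\langle a,c\rangle,\langle b,c\rangle$ have classes at most $r\le s\le t$, then there are finite $p$-groups of type $(r,s,t)$ of arbitrarily large class.

**Proof.** In characteristic $p$ we have $(h-1)^{p^k}=h^{p^k}-1$, so by 1 each generator has $p$-power order. If $G$ were nilpotent, every $g\in G$ would have $p$-power order, so $g-1$ would be a nilpotent matrix over the field $\mathbb F_p(z)$ and $\operatorname{tr}g=n$. This contradicts 3.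

Let $G_m$ be the image of $G$ in $GL_n(\mathbb F_p[z]/z^m)$. Modulo $z$ the image of $G_m$ is a group of unitriangular matrices over $\mathbb F_p$, hence a finite $p$-group. The matrices over $\mathbb F_p[z]/z^m$ that are $1$ modulo $z$ form a group of order $p^{n^2(m-1)}$. So $G_m$ is a finite $p$-group, and being a quotient of $G$ it is of type $(r,s,t)$. If all $G_m$ had class at most $k$, then $\gamma_{k+1}(G)$ would lie in the kernel of $G\to G_m$ for all $m$; these kernels intersect trivially because $\bigcap_m z^m\mathbb F_p[z]=0$. Then $G$ would be nilpotent, a contradiction. $\square$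

The triangle, with $a=1+E_{12}$, $b=1+zE_{31}$, $c=1+E_{23}$, passes the test, so type $(2,2,2)$ does not bound the class. By monotonicity neither does any type with $r\ge2$.

For $r=1$ we need a commuting pair. The natural try is a longer cycle, with its edges distributed among three generators. Take the square $1\to2\to3\to4\to1$ and put
$$A=E_{12},\quad B=E_{34},\quad C=E_{23}+zE_{41},\qquad a=1+A,\ b=1+B,\ c=1+C.$$
The opposite edges $A,B$ satisfy $AB=BA=0$, so $a,b$ commute. Also $C^2=0$, $AC=E_{13}$, $CA=zE_{42}$, $CAC=zE_{43}$ and $ACA=0$. Every product of four factors from $\{A,C\}$ contains $A^2$, $C^2$ or $ACA$, hence is $0$, and Lemma 2.1(b) shows that $\langle a,c\rangle$ has class at most $3$. Likewise $CB=E_{24}$, $BC=zE_{31}$, $BCB=0$, so $\langle b,c\rangle$ has class at most $3$. Finally expand $acbc=(1+A)(1+C)(1+B)(1+C)$ into subwords of $ACBC$. A nonzero product of the edges $E_{12},E_{23},E_{34},zE_{41}$ has nonzero trace only if the number of factors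 is a multiple of $4$. So only the full word counts, and it is $ACBC=E_{12}E_{23}E_{34}\cdot zE_{41}=zE_{11}$. Hence $\operatorname{tr}(acbc)=4+z\neq4$, and the test gives finite $p$-groups of type $(1,3,3)$ of arbitrarily large class. This accounts for all types $(1,s,t)$ with $s\ge3$.

For $s=2$ the square is useless, and we can see exactly where. Let $N$ be the additive group generated by all products of $A$ and $C$. Then all products of four elements of $N$ vanish and
$$[c,[a,c]]=1+C(AC-CA)-(AC-CA)C=1+2CAC=1+2zE_{43},$$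
which is not $1$ for $p$ odd. In a cycle, the edge of $a$ has two neighbors. Neither may be given to $b$, because $b$ commutes with $a$; so $c$ carries both, and then $CAC\ne0$. For $\langle a,c\rangle$ to have class $2$ we want $a$ to be tied to $c$ by a single link. We must then close the loop in some other way.

## 4. Seven by seven orthogonal matrices of type $(1,2,5)$

A symmetric bilinear form offers another way. A matrix that is skew for the form has its entries in pairs, and one can travel from the bottom of the space to the top through the middle vector. So we use a center $e_2$ (for $c$) to which three mutually commuting matrices $e_0,e_1,e_3$ are attached; $e_0$ goes to $a$, and $e_1,e_3$ both go to $b$. (Readers who know affine diagrams will recognize $B_3^{(1)}$; nothing below uses this.)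

**Proof of Theorem A.** Let $p$ be odd.

**Step 1. The matrices.** The purpose is to fix $a,b,c$ and their multiplication rules. Take the free $\mathbb F_p[z]$-module with ordered basis $v_3,v_2,v_1,v_0,v_{-1},v_{-2},v_{-3}$ and the symmetric form with $(v_i,v_{-i})=1$ for all $i$ (so $(v_0,v_0)=1$) and all other products of basis vectors $0$. Let $E_{i,j}$ send $v_j\mapsto v_i$ and kill the other basis vectors. Put
$$e_0=z(E_{-3,2}-E_{-2,3}),\quad e_1=E_{3,2}-E_{-2,-3},\quad e_2=E_{2,1}-E_{-1,-2},\quad e_3=E_{1,0}-E_{0,-1}.$$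
In words,
$$\begin{aligned}e_0&:\ v_2\mapsto zv_{-3},\ v_3\mapsto -zv_{-2}; & e_1&:\ v_2\mapsto v_3,\ v_{-3}\mapsto -v_{-2};\\ e_2&:\ v_1\mapsto v_2,\ v_{-2}\mapsto -v_{-1}; & e_3&:\ v_0\mapsto v_1,\ v_{-1}\mapsto -v_0,\end{aligned}$$
all other basis vectors being killed. Following basis vectors we read off $e_0^2=e_1^2=e_2^2=0$; $e_3^2=-E_{1,-1}$ (via $v_{-1}\mapsto -v_0\mapsto -v_1$); $e_3^3=0$; and $e_1e_3=e_3e_1=0$, since $e_3$ has image in the span of $v_1,v_0$, which $e_1$ kills, and $e_1$ has image in the span of $v_3,v_{-2}$, which $e_3$ kills. Put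
$$a=1+e_0,\qquad c=1+e_2,\qquad b=1+e_1+e_3+\tfrac12e_3^2=(1+e_1)(1+e_3+\tfrac12e_3^2).$$

**Step 2. $\langle a,b\rangle$ is abelian.** We check that $e_0$ commutes with $e_1$ and $e_3$. The product $e_0e_1$ sends $v_2\mapsto v_3\mapsto -zv_{-2}$ and $v_{-3}\mapsto -v_{-2}\mapsto0$; the product $e_1e_0$ sends $v_2\mapsto zv_{-3}\mapsto -zv_{-2}$ and $v_3\mapsto -zv_{-2}\mapsto 0$. So $e_0e_1=e_1e_0=-zE_{-2,2}$. Also $e_0$ kills $v_1,v_0$ and $e_3$ kills $v_{-3},v_{-2}$, so $e_0e_3=e_3e_0=0$.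

**Step 3. $\langle a,c\rangle$ has class at most $2$.** This is where the single link pays off. We have $e_0e_2=zE_{-3,1}$ (from $v_1\mapsto v_2\mapsto zv_{-3}$ and $v_{-2}\mapsto -v_{-1}\mapsto0$) and $e_2e_0=zE_{-1,3}$ (from $v_3\mapsto -zv_{-2}\mapsto zv_{-1}$ and $v_2\mapsto zv_{-3}\mapsto0$). Hence $e_0e_2e_0=e_0\cdot zE_{-1,3}=0$ and $e_2e_0e_2=e_2\cdot zE_{-3,1}=0$. Together with $e_0^2=e_2^2=0$, every product of three elements of the algebra generated by $e_0,e_2$ is $0$, and Lemma 2.1(b) applies.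

**Step 4. $\langle b,c\rangle$ has class at most $5$.** Unitriangularity of size $7$ alone would give $6$; the form saves one step. The matrices $e_1,e_2,e_3$ are skew. Indeed the only pairings to check are
$$\begin{aligned}(e_1v_2,v_{-3})+(v_2,e_1v_{-3})&=1-1=0,\\ (e_2v_1,v_{-2})+(v_1,e_2v_{-2})&=1-1=0,\\ (e_3v_0,v_{-1})+(v_0,e_3v_{-1})&=1-1=0.\end{aligned}$$
If $e$ is skew and $e^3=0$, then $1+e+\frac12e^2$ has adjoint $1-e+\frac12e^2$, and
$$(1-e+\tfrac12e^2)(1+e+\tfrac12e^2)=1+(\tfrac12+\tfrac12-1)e^2=1,$$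
so $1+e+\frac12e^2$ is an isometry. Therefore $c=1+e_2$ and $b=(1+e_1)(1+e_3+\frac12e_3^2)$ are isometries.

Let $F_j$ be the span of the $v_l$ with $l\ge j$, and for $i\ge1$ let $U_i$ be the set of isometries $g$ with $(g-1)F_j\subseteq F_{j+i}$ for all $j$. If $g\in U_i$ then $g-1$ is nilpotent, and $g^{-1}=\sum_k(1-g)^k$ preserves every $F_j$. From $gh-1=(g-1)h+(h-1)$ and $g^{-1}-1=-(g-1)g^{-1}$ we see that $U_i$ is a group. By (1), $[U_i,U_j]\le U_{i+j}$. If $g\in U_6$, then $g-1$ maps $F_{-3}$ into $F_3$ and $F_{-2}$ into $F_4=0$. So $g=1+xE_{3,-3}$ for some $x$, and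
$$0=(v_{-3},v_{-3})=(gv_{-3},gv_{-3})=(v_{-3}+xv_3,\,v_{-3}+xv_3)=2x,$$
so $x=0$, since $p$ is odd. Thus $U_6=1$. Since $e_1,e_2,e_3$ raise the index by exactly $1$, we have $b,c\in U_1$, and Lemma 2.1(a) with $k=5$ gives class at most $5$.

**Step 5. An element with the wrong trace.** Here we close the loop. The matrix $e_0$ takes $v_2$ down to $v_{-3}$. To return we use $v_{-3}\to v_{-2}\to v_{-1}\to v_1\to v_2$ by means of $e_1$, $e_2$, $\frac12e_3^2$, $e_2$; this suggests $h=cbcb$ (the rightmost factor acts first). We have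
$$bv_{-3}=v_{-3}-v_{-2},\quad bv_{-2}=v_{-2},\quad bv_{-1}=v_{-1}-v_0-\tfrac12v_1,\quad cv_{-2}=v_{-2}-v_{-1},\quad cv_1=v_1+v_2,$$
and $c$ fixes $v_{-3},v_{-1},v_0$. Therefore
$$v_{-3}\xrightarrow{\,b\,}v_{-3}-v_{-2}\xrightarrow{\,c\,}v_{-3}-v_{-2}+v_{-1}\xrightarrow{\,b\,}v_{-3}-2v_{-2}+v_{-1}-v_0-\tfrac12v_1\xrightarrow{\,c\,}v_{-3}-2v_{-2}+3v_{-1}-v_0-\tfrac12v_1-\tfrac12v_2,$$
$$v_{-2}\xrightarrow{\,b\,}v_{-2}\xrightarrow{\,c\,}v_{-2}-v_{-1}\xrightarrow{\,b\,}v_{-2}-v_{-1}+v_0+\tfrac12v_1\xrightarrow{\,c\,}v_{-2}-2v_{-1}+v_0+\tfrac12v_1+\tfrac12v_2.$$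
So the matrix entries are $h_{2,-3}=-\frac12$ and $h_{3,-2}=0$. Since $h$ is unitriangular, $\operatorname{tr}h=7$, and since $\operatorname{tr}(E_{i,j}h)=h_{j,i}$,
$$\operatorname{tr}(ah)=\operatorname{tr}h+z(h_{2,-3}-h_{3,-2})=7-\tfrac z2\neq7.$$

**Step 6. Conclusion.** The matrices $a-1,b-1,c-1$ are nilpotent; modulo $z$ we have $a\equiv1$, and $b,c$ are upper unitriangular in the chosen order of the basis. So Lemma 3.1 applies and gives finite $p$-groups of type $(1,2,5)$ of arbitrarily large class. They are of type $(1,2,t)$ for every $t\ge5$. $\blacksquare$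

## 5. From $p$-groups of type $(1,2,t)$ to the Lie algebras $L^{(t)}$

For $t\le4$ we want an upper bound, and Lie algebras turn the problem into linear algebra. The only cited tool is the Lazard correspondence (M. Lazard, Ann. Sci. ENS 71 (1954); E. Khukhro, *p-Automorphisms of Finite p-Groups*, LMS LNS 246, Ch. 10).

**Lazard correspondence.** For a prime $p$, the Baker–Campbell–Hausdorff formula and its inverse give a bijective correspondence, on the same underlying sets, between finite $p$-groups of class $<p$ and Lie rings of $p$-power order and class $<p$. Subgroups correspond to Lie subrings, and nilpotency classes agree.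

For example, in class $2$ with $p$ odd the group product is $x\cdot y=x+y+\frac12[x,y]$. Then $x^{-1}=-x$, and the group commutator is
$$\big((-x)\cdot(-y)\big)\cdot(x\cdot y)=\big(-x-y+\tfrac12[x,y]\big)\cdot\big(x+y+\tfrac12[x,y]\big)=[x,y],$$
because $[-x-y,x+y]=0$ and brackets with $[x,y]$ vanish. Since the underlying sets agree and subgroups are the same subsets as Lie subrings, a set generates the same subset as a group and as a Lie ring.

**Definition.** Let $R$ be a commutative ring in which $30$ is invertible (for $t=2$ we only require that $6$ be invertible). Let $L^{(t)}$ be the Lie $R$-algebra with generators $a,b,c$ and relations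
$$[a,b]=0,\qquad [a,[a,c]]=[c,[a,c]]=0,\qquad\text{all Lie monomials of length}\ge t+1\text{ in }b,c\text{ equal }0.$$

The relations are homogeneous, so $L^{(t)}$ is $\mathbb N^3$-graded by degree in $(a,b,c)$. The total degree is the sum of the three degrees, and $\gamma_n(L^{(t)})$ is the sum of the components of total degree at least $n$.

**Proposition 5.1.** For $t=2,3,4$ all homogeneous components of $L^{(t)}$ of total degree $>k_t$ vanish. That is, $\gamma_{k_t+1}(L^{(t)})=0$.

**Proposition 5.1 implies the bound in Theorem B.** Let $G$ be a finite $p$-group of type $(1,2,t)$ with $p\ge k_t+2$. We cannot apply Lazard to $G$ itself, whose class is unknown, so we pass to $H=G/\gamma_{k_t+2}(G)$, of class at most $k_t+1<p$. By Lazard, $H$ is also a Lie ring, generated by the images of $a,b,c$, and the Lie subrings generated by the pairs have classes at most $1,2,t$. It is an algebra over $R=\mathbb Z/p^e$ for some $e$. Here $p\ge5$ for $t=2$ and $p\ge7$ for $t=3,4$,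 so the required integers are invertible in $R$. Hence $H$ is a quotient of $L^{(t)}$ and has class at most $k_t$, that is, $\gamma_{k_t+1}(G)=\gamma_{k_t+2}(G)$. Since $G$ is nilpotent, $\gamma_{k_t+1}(G)=1$.

It remains to prove Proposition 5.1.

## 6. Slicing by degree in $c$; the case $t=2$ by hand

Let $L=L^{(t)}$ with $t\le4$, and put
$$x_i=\mathrm{ad}(b)^ic,\qquad y_i=[a,x_i]\qquad(i\ge0).$$
The element $x_i$ is a monomial of length $i+1$ in $b,c$, so $x_i=y_i=0$ for $i\ge t$. Because $[a,b]=0$, the maps $\mathrm{ad}\,a$ and $\mathrm{ad}\,b$ commute, so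
$$[b,x_i]=x_{i+1},\quad[b,y_i]=y_{i+1},\quad[a,x_i]=y_i,\quad[a,y_i]=\mathrm{ad}(b)^i\,\mathrm{ad}(a)^2c=0.\tag{2}$$
Let $K$ be the subalgebra generated by all $x_i,y_i$. By (2), $\mathrm{ad}\,a$ and $\mathrm{ad}\,b$ map $K$ to itself. The module $Ra+Rb+K$ contains $a$, $b$ and $c=x_0$. It is closed under $\mathrm{ad}\,a$, $\mathrm{ad}\,b$ and $\mathrm{ad}\,c$ (for the last, $[c,a]=-y_0$ and $[c,b]=-x_1$). Since $L$ is spanned by the monomials $[g_1,[g_2,[\dots,g_n]]]$ in the generators, $L=Ra+Rb+K$. Let $K_n$ be the span of $n$-fold products of the $x_i,y_i$. Since $x_i,y_i$ have $c$-degree $1$, $K_n$ is the part of $L$ of $c$-degree $n$ for $n\ge1$, and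
$$K_n=\sum_i\big([x_i,K_{n-1}]+[y_i,K_{n-1}]\big)\qquad(n\ge2).\tag{3}$$
So the plan is to compute $K_2,K_3,\dots$ until one of them is $0$; all later ones are then $0$ by (3).

**The case $t=2$.** Here $K_1$ is spanned by $x_0,x_1,y_0,y_1$, and we try to kill every bracket. Length $3$ gives $[x_0,x_1]=0$. Applying $\mathrm{ad}\,a$ once and twice gives
$$[y_0,x_1]+[x_0,y_1]=0,\qquad 2[y_0,y_1]=0.$$
The relation $[c,[a,c]]=0$ says $[x_0,y_0]=0$. Applying $\mathrm{ad}\,b$ once and twice (with $x_2=y_2=0$) gives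
$$[x_1,y_0]+[x_0,y_1]=0,\qquad 2[x_1,y_1]=0.$$
Adding the two equations on the left gives $2[x_0,y_1]=0$, hence also $[x_1,y_0]=0$. So $K_2=0$. The elements of largest total degree in $K_1$ are multiples of $y_1$, of degree $1+1+1=3$. This proves Proposition 5.1 for $t=2$; only $2$ had to be inverted.

**Where this stops.** Try the same for $t=3$. From $[x_0,x_2]=0$ we get $[x_0,y_2]=[x_2,y_0]$, and $\mathrm{ad}(b)^2[x_0,y_0]=0$ gives $[x_0,y_2]+2[x_1,y_1]+[x_2,y_0]=0$, hence $[x_1,y_1]=-[x_0,y_2]$. Those are all the relations of this kind among these three brackets, and one element remains undetermined. The reason is structural: the length relations hold only for words without $a$. Applying $\mathrm{ad}\,a$ to $[x_i,x_j]=0$ gives the sum $[y_i,x_j]+[x_i,y_j]=0$ and then $2[y_i,y_j]=0$, but it says nothing about the difference $[x_i,y_j]-[y_i,x_j]$. For $t=4$ there are $28$ brackets of pairs of generators of $K$, and treating them one by one is hopeless. The remedy is to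 treat $x_i,y_i$ as one object with a two-dimensional argument, and to separate systematically the part that $\mathrm{ad}\,a$ sees from the part that it does not see.

## 7. Symmetric and alternating parts over a module of rank two

Let $V=R\xi\oplus R\eta$ with the alternating form $\omega(\xi,\eta)=1$. Write $x_i\xi:=x_i$ and $x_i\eta:=y_i$, extended linearly to $x_iu$ for $u\in V$. For instance, $[x_0\xi,x_1\eta]=[x_0,y_1]$. Let $\partial=\mathrm{ad}\,a$, and let $\partial$ act on $V$ by $\partial\xi=\eta$, $\partial\eta=0$. By (2), $\partial(x_iu)=x_i(\partial u)$. We use constantly that a bilinear map $f$ on $V$ with $f(u,u)=0$ is $f(u,v)=\omega(u,v)f(\xi,\eta)$, and that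
$$\omega(u,w)v-\omega(v,w)u=\omega(u,v)w.\tag{4}$$
Both sides of (4) are alternating in $u,v$, so it suffices to take $u=\xi$, $v=\eta$: for $w=\xi$ both sides are $\xi$, for $w=\eta$ both are $\eta$.

**Lemma 7.1.** Let $n\ge1$, let $n+1$ be invertible in $R$, let $M$ be an $R$-module and let $T:V\times V^n\to M$ be multilinear, with $T(u;v_1,\dots,v_n)$ symmetric in $v_1,\dots,v_n$. Then there are unique symmetric multilinear maps $\sigma$ (in $n+1$ arguments) and $\varphi$ (in $n-1$ arguments) with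
$$T(u;v_1,\dots,v_n)=\sigma(u,v_1,\dots,v_n)+\sum_{k=1}^n\omega(u,v_k)\,\varphi(v_1,\dots,\widehat{v_k},\dots,v_n).\tag{5}$$
Here $\sigma$ is the average of $T$ over which argument stands first, and
$$(n+1)\varphi(w_2,\dots,w_n)=T(\xi;\eta,w_2,\dots,w_n)-T(\eta;\xi,w_2,\dots,w_n).$$

**Proof.** Define $\sigma$ and $\varphi$ as stated; both are symmetric. The map $T(u;v,w_2,\dots)-T(v;u,w_2,\dots)$ is alternating in $u,v$, so it equals $(n+1)\omega(u,v)\varphi(w_2,\dots,w_n)$. Then
$$T(u;v_1,\dots,v_n)-\sigma(u,v_1,\dots,v_n)=\frac1{n+1}\sum_k\big(T(u;\dots,v_k,\dots)-T(v_k;\dots,u,\dots)\big)=\sum_k\omega(u,v_k)\varphi(\dots,\widehat{v_k},\dots).$$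
For uniqueness, suppose that (5) holds, and compute $T(u;v,w_2,\dots,w_n)-T(v;u,w_2,\dots,w_n)$ from it. The $\sigma$ terms cancel, the terms with $\omega(u,v)$ give $2\omega(u,v)\varphi(w_2,\dots,w_n)$, and for each $k\ge2$ the terms with $\omega(u,w_k)$ and $\omega(v,w_k)$ combine by (4) to $\omega(u,v)\varphi(w_2,\dots,w_n)$. The total is $(n+1)\omega(u,v)\varphi(w_2,\dots,w_n)$, so $T$ determines $\varphi$, and then $\sigma$. $\square$

For $n=1$ this says that a bilinear map is a symmetric one plus $s\,\omega(u,v)$ with $s\in M$.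

**Lemma 7.2.** In Lemma 7.1 let $\partial$ act linearly on $M$, with $\partial T(u;v_1,\dots,v_n)$ equal to the sum of the $n+1$ terms obtained by applying $\partial$ to one argument. Then $\sigma$ has the same property. If also $T(\xi;\xi,\dots,\xi)=0$ and $(n+1)!$ is invertible, then $\sigma=0$.

**Proof.** The first claim is clear, since $\sigma$ is an average of values of $T$. Put $N=n+1$. Since $\partial\xi=\eta$ and $\partial\eta=0$, applying $\partial$ to the value of $\sigma$ with $k$ arguments $\eta$ and $N-k$ arguments $\xi$ gives $N-k$ times the value with $k+1$ arguments $\eta$. So the value with $k$ arguments $\eta$, times $N(N-1)\cdots(N-k+1)$, equals $\partial^k\sigma(\xi,\dots,\xi)=\partial^kT(\xi;\xi,\dots,\xi)=0$. Thus $\sigma$ vanishes on all tuples of basis vectors. $\square$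

The brackets below satisfy the hypothesis on $\partial$, since $\partial$ is a derivation: first $[x_iu,x_jv]$, and then brackets of $x_iu$ with the symmetric maps produced before.

## 8. Degree two in $c$

From now on $L=L^{(4)}$, with $30$ invertible; since $L^{(3)}$ is a quotient of $L^{(4)}$, we will specialize to $t=3$ at the end of Section 9. The aim of this section is a short spanning set of $K_2$. By Lemma 7.1 with $n=1$,
$$[x_iu,x_jv]=A_{ij}(u,v)+s_{ij}\,\omega(u,v),\tag{6}$$
with $A_{ij}:V\times V\to K_2$ symmetric and $s_{ij}\in K_2$. Antisymmetry of the bracket gives $A_{ji}=-A_{ij}$ and $s_{ji}=s_{ij}$. In particular $A_{ii}=0$.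

**Step 1. The symmetric parts.** If $i+j\ge3$, then $A_{ij}(\xi,\xi)=[x_i,x_j]$ has length $i+j+2\ge5$ in $b,c$, so it is $0$, and $A_{ij}=0$ by Lemma 7.2. So the only nonzero symmetric parts can be
$$A_{01}=-A_{10}=:\alpha_1,\qquad A_{02}=-A_{20}=:\alpha_2.$$

**Step 2. The alternating parts.** Apply $\mathrm{ad}(b)^m$ to $[x_0,y_0]=0$. By Leibniz, $\sum_i\binom mi[x_i,y_{m-i}]=0$, and $[x_i,y_j]=A_{ij}(\xi,\eta)+s_{ij}$ by (6). The $A$-terms cancel in pairs, since $\binom mi$ is symmetric and $A_{ji}=-A_{ij}$. So $\sum_i\binom mi s_{i,m-i}=0$. With $s_{ij}=0$ whenever an index is at least $4$, the cases $m=0,\dots,6$ read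
$$s_{00}=0,\quad 2s_{01}=0,\quad 2s_{02}+2s_{11}=0,\quad 2s_{03}+6s_{12}=0,\quad 8s_{13}+6s_{22}=0,\quad 20s_{23}=0,\quad 20s_{33}=0.$$
Put $\pi=s_{02}$, $\theta=-s_{12}$, $\rho=-\frac14s_{22}$. Then
$$s_{02}=\pi,\quad s_{11}=-\pi,\quad s_{03}=3\theta,\quad s_{12}=-\theta,\quad s_{13}=3\rho,\quad s_{22}=-4\rho,\quad s_{00}=s_{01}=s_{23}=s_{33}=0.\tag{7}$$

Hence $K_2$ is spanned by the values of $\alpha_1,\alpha_2$ and by $\pi,\theta,\rho$. The $b$-degrees of $\alpha_1,\alpha_2,\pi,\theta,\rho$ are $1,2,2,3,4$. The elements $\pi,\theta,\rho$ have $a$-degree $1$, and $\alpha_l(u,v)$ has $a$-degree $0$, $1$, $2$ at $(\xi,\xi)$, $(\xi,\eta)$, $(\eta,\eta)$.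

## 9. Degree three in $c$: a linear system split by $b$-degree

**Step 1. Names for the pieces of $K_3$.** For $\zeta$ in the span of $\pi,\theta,\rho$ let $\{i\zeta\}:V\to K_3$ be the linear map $\{i\zeta\}u=[x_iu,\zeta]$. For $l=1,2$ apply Lemma 7.1 with $n=2$ to $[x_iu,\alpha_l(v,w)]$:
$$[x_iu,\alpha_l(v,w)]=\sigma_{il}(u,v,w)+\omega(u,v)\{i\alpha_l\}w+\omega(u,w)\{i\alpha_l\}v,\tag{8}$$
where $\{i\alpha_l\}:V\to K_3$ is given by $\{i\alpha_l\}w=\frac13\big([x_i\xi,\alpha_l(\eta,w)]-[x_i\eta,\alpha_l(\xi,w)]\big)$. Now $\sigma_{il}(\xi,\xi,\xi)=[x_i,[x_0,x_l]]$ has length $i+l+3$ in $b,c$, so it vanishes if $i+l\ge2$, and then $\sigma_{il}=0$ by Lemma 7.2. Only $\beta:=\sigma_{01}$ can be nonzero. We extend (8) linearly and write $\{iA\}$ for $A$ in the span of $\alpha_1,\alpha_2$.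

By (3), $K_3$ is spanned by the values of $\beta$ and of the twenty maps $\{i\alpha_1\},\{i\alpha_2\},\{i\pi\},\{i\theta\},\{i\rho\}$, $0\le i\le3$.

**Step 2. The Jacobi identity as an equation between maps $V\to K_3$.** This gives the relations between the twenty maps. Expand
$$[x_iu,[x_jv,x_kw]]+[x_jv,[x_kw,x_iu]]+[x_kw,[x_iu,x_jv]]=0$$
by (6) and (8). Apart from totally symmetric terms, the three summands are
$$\begin{aligned}&\omega(u,v)\{iA_{jk}\}w+\omega(u,w)\{iA_{jk}\}v+\omega(v,w)\{is_{jk}\}u,\\&\omega(v,w)\{jA_{ki}\}u+\omega(v,u)\{jA_{ki}\}w+\omega(w,u)\{js_{ki}\}v,\\&\omega(w,u)\{kA_{ij}\}v+\omega(w,v)\{kA_{ij}\}u+\omega(u,v)\{ks_{ij}\}w.\end{aligned}$$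
So the identity has the form
$$\Sigma(u,v,w)+\omega(u,v)\varphi_1(w)+\omega(v,w)\varphi_2(u)+\omega(w,u)\varphi_3(v)=0$$
with $\Sigma$ symmetric and
$$\varphi_2=\{is_{jk}\}+\{jA_{ki}\}-\{kA_{ij}\},\qquad\varphi_3=-\{iA_{jk}\}+\{js_{ki}\}+\{kA_{ij}\}.$$
Summing over all permutations of $u,v,w$ cancels the $\omega$-terms and gives $6\Sigma=0$, so $\Sigma=0$. Then $(u,v,w)=(\xi,\xi,\eta)$ gives $\varphi_2(\xi)-\varphi_3(\xi)=0$, and $(u,v,w)=(\eta,\eta,-\xi)$ gives $\varphi_2(\eta)-\varphi_3(\eta)=0$. So $\varphi_2=\varphi_3$, that is,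
$$J(i,j;k):\qquad\{iA_{jk}\}+\{jA_{ki}\}-2\{kA_{ij}\}+\{is_{jk}\}-\{js_{ki}\}=0.\tag{9}$$

**Step 3. Solving the system.** Equation $J(i,j;k)$ involves only maps that raise $b$-degree by $i+j+k$, so the system splits by this number. In each line below we first print the terms of (9) that are not zero by Step 1 of Section 8 and (7).

*$b$-degree $1$.*
$$J(0,1;0):\ \{0A_{10}\}-2\{0A_{01}\}=-3\{0\alpha_1\}=0.$$
So $\{0\alpha_1\}=0$.

*$b$-degree $2$.*
$$\begin{aligned}J(0,1;1)&:\ \{1A_{10}\}-2\{1A_{01}\}+\{0s_{11}\}=-3\{1\alpha_1\}-\{0\pi\}=0,\\J(0,2;0)&:\ \{0A_{20}\}-2\{0A_{02}\}+\{0s_{20}\}=-3\{0\alpha_2\}+\{0\pi\}=0.\end{aligned}$$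
With $\tau_2:=\{0\alpha_2\}$ we get $\{0\pi\}=3\tau_2$ and $\{1\alpha_1\}=-\tau_2$.

*$b$-degree $3$.*
$$\begin{aligned}J(0,3;0)&:\ \{0s_{30}\}=3\{0\theta\}=0,\\J(0,2;1)&:\ \{2A_{10}\}-2\{1A_{02}\}+\{0s_{21}\}=-\{2\alpha_1\}-2\{1\alpha_2\}-\{0\theta\}=0,\\J(1,2;0)&:\ \{1A_{20}\}+\{2A_{01}\}+\{1s_{20}\}=-\{1\alpha_2\}+\{2\alpha_1\}+\{1\pi\}=0.\end{aligned}$$
With $\tau_3:=\{1\alpha_2\}$ we get $\{0\theta\}=0$, $\{2\alpha_1\}=-2\tau_3$, $\{1\pi\}=3\tau_3$.

*$b$-degree $4$.*
$$\begin{aligned}J(0,3;1)&:\ \{3A_{10}\}+\{0s_{31}\}=-\{3\alpha_1\}+3\{0\rho\}=0,\\J(1,3;0)&:\ \{3A_{01}\}+\{1s_{30}\}=\{3\alpha_1\}+3\{1\theta\}=0,\\J(1,2;1)&:\ \{1s_{21}\}-\{2s_{11}\}=-\{1\theta\}+\{2\pi\}=0,\\J(0,2;2)&:\ \{2A_{20}\}-2\{2A_{02}\}+\{0s_{22}\}-\{2s_{20}\}=-3\{2\alpha_2\}-4\{0\rho\}-\{2\pi\}=0.\end{aligned}$$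
The first three give $\{3\alpha_1\}=3\{0\rho\}$, $\{1\theta\}=-\{0\rho\}$, $\{2\pi\}=-\{0\rho\}$. With $\tau_4:=\{2\alpha_2\}$ the last becomes $-3\tau_4-3\{0\rho\}=0$. So $\{0\rho\}=-\tau_4$, $\{3\alpha_1\}=-3\tau_4$, $\{1\theta\}=\{2\pi\}=\tau_4$.

*$b$-degree $5$.*
$$\begin{aligned}J(0,3;2)&:\ \{3A_{20}\}-\{3s_{20}\}=-\{3\alpha_2\}-\{3\pi\}=0,\\J(1,3;1)&:\ \{1s_{31}\}-\{3s_{11}\}=3\{1\rho\}+\{3\pi\}=0,\\J(1,2;2)&:\ \{1s_{22}\}-\{2s_{21}\}=-4\{1\rho\}+\{2\theta\}=0,\\J(0,2;3)&:\ -2\{3A_{02}\}-\{2s_{30}\}=-2\{3\alpha_2\}-3\{2\theta\}=0.\end{aligned}$$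
The first three give $\{3\pi\}=-\{3\alpha_2\}$, $\{1\rho\}=\frac13\{3\alpha_2\}$, $\{2\theta\}=\frac43\{3\alpha_2\}$, and the last becomes $-6\{3\alpha_2\}=0$. All four vanish.

*$b$-degrees $6$ and $7$.*
$$\begin{aligned}J(1,3;2)&:\ \{1s_{32}\}-\{3s_{21}\}=\{3\theta\}=0,\\J(2,3;1)&:\ \{2s_{31}\}-\{3s_{12}\}=3\{2\rho\}+\{3\theta\}=0,\\J(2,3;2)&:\ \{2s_{32}\}-\{3s_{22}\}=4\{3\rho\}=0.\end{aligned}$$
So $\{3\theta\}=\{2\rho\}=\{3\rho\}=0$.

All twenty maps are now known:

| | $i=0$ | $i=1$ | $i=2$ | $i=3$ |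
|---|---|---|---|---|
| $\{i\alpha_1\}$ | $0$ | $-\tau_2$ | $-2\tau_3$ | $-3\tau_4$ |
| $\{i\alpha_2\}$ | $\tau_2$ | $\tau_3$ | $\tau_4$ | $0$ |
| $\{i\pi\}$ | $3\tau_2$ | $3\tau_3$ | $\tau_4$ | $0$ |
| $\{i\theta\}$ | $0$ | $\tau_4$ | $0$ | $0$ |
| $\{i\rho\}$ | $-\tau_4$ | $0$ | $0$ | $0$ |

We refer to this as table (10). So $K_3$ is spanned by the values of $\beta$ and by the elements $\tau_lu$ with $l=2,3,4$, $u\in V$.

**Step 4. The case $t=3$.** In $L^{(3)}$ we have $x_3=y_3=0$, so $3\theta=s_{03}=0$ and $3\rho=s_{13}=0$; thus $\theta=\rho=0$. Also $[x_0,x_2]$ has length $4$, so $\alpha_2(\xi,\xi)=0$ and $\alpha_2=0$ by Lemma 7.2. Hence $\tau_2=\{0\alpha_2\}$, $\tau_3=\{1\alpha_2\}$, $\tau_4=\{2\alpha_2\}$ all vanish. Finally $\beta(\xi,\xi,\xi)=[x_0,[x_0,x_1]]$ has length $4$, so $\beta=0$. Therefore $K_3=0$. The surviving elements are $a,b$; in $K_1$ the $x_i,y_i$ with $i\le2$, of total degree at most $4$; in $K_2$ the values of $\alpha_1$, of $(a,b,c)$-degree at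 most $(2,1,2)$, and $\pi$, of degree $(1,2,2)$. The total degree is at most $5$, which proves Proposition 5.1 for $t=3$.

## 10. Degree four in $c$: everything dies except one element

From now on $t=4$. We compute $K_4$ by the same method.

**Step 1. Names for the pieces of $K_4$.** For a linear map $\tau:V\to K_3$ Lemma 7.1 with $n=1$ gives
$$[x_iu,\tau v]=C_{i,\tau}(u,v)+D_{i,\tau}\,\omega(u,v)\tag{11}$$
with $C_{i,\tau}$ symmetric and $D_{i,\tau}\in K_4$, both linear in $\tau$. Write $C_{il},D_{il}$ for $\tau=\tau_l$, $l=2,3,4$. For $\beta$ use $n=3$: the symmetric part of $[x_iu,\beta(v,w,w')]$ has value $[x_i,[x_0,[x_0,x_1]]]$ at $(\xi,\xi,\xi,\xi)$, of length $i+5\ge5$ in $b,c$. So it is $0$, and by Lemma 7.2 ($24$ is invertible) the whole symmetric part vanishes. Therefore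
$$[x_iu,\beta(v,w,w')]=\omega(u,v)\varepsilon_i(w,w')+\omega(u,w)\varepsilon_i(v,w')+\omega(u,w')\varepsilon_i(v,w)\tag{12}$$
with $\varepsilon_i$ symmetric bilinear. By (3), $K_4$ is spanned by the values of the $C_{il}$ and $\varepsilon_i$ and by the $D_{il}$.

For $A$ in the span of $\alpha_1,\alpha_2$ and $\zeta$ in the span of $\pi,\theta,\rho$ write $\langle A,\zeta\rangle(u,v)=[A(u,v),\zeta]$.

**Step 2. Relations from $\pi,\theta,\rho$.** For $\zeta\in\{\pi,\theta,\rho\}$ the Jacobi identity and (6) give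
$$[x_iu,[x_jv,\zeta]]-[x_jv,[x_iu,\zeta]]=[A_{ij}(u,v),\zeta]+\omega(u,v)[s_{ij},\zeta].$$
By (11) the left side is $C_{i,\{j\zeta\}}(u,v)+D_{i,\{j\zeta\}}\omega(u,v)-C_{j,\{i\zeta\}}(v,u)-D_{j,\{i\zeta\}}\omega(v,u)$. Comparing symmetric and alternating parts in $u,v$,
$$C_{i,\{j\zeta\}}-C_{j,\{i\zeta\}}=\langle A_{ij},\zeta\rangle,\tag{13}$$
$$D_{i,\{j\zeta\}}+D_{j,\{i\zeta\}}=[s_{ij},\zeta].\tag{14}$$

**Step 3. Relations from $\alpha_1,\alpha_2$.** We need more equations for the $C_{il}$, and we need equations for the $\varepsilon_i$. Fix $l$, put $\mu_j=\{j\alpha_l\}$, and let $\chi_j=1$ if $(j,l)=(0,1)$, $\chi_j=0$ otherwise; so $\sigma_{jl}=\chi_j\beta$. The Jacobi identity says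
$$[x_iu,[x_jv,\alpha_l(w,w')]]-[x_jv,[x_iu,\alpha_l(w,w')]]=[A_{ij}(u,v),\alpha_l(w,w')]+\omega(u,v)[s_{ij},\alpha_l(w,w')].\tag{15}$$
For a symmetric bilinear map $C$ put
$$\begin{aligned}F_1[C]&=\omega(u,v)C(w,w'),\\F_2[C]&=\omega(u,w)C(v,w')+\omega(u,w')C(v,w),\\F_3[C]&=\omega(v,w)C(u,w')+\omega(v,w')C(u,w).\end{aligned}$$
By (4),
$$F_2[C]-F_3[C]=C\big(\omega(u,w)v-\omega(v,w)u,\,w'\big)+C\big(\omega(u,w')v-\omega(v,w')u,\,w\big)=2F_1[C].$$
So $F_2=F_0+F_1$ and $F_3=F_0-F_1$ with $F_0=\frac12(F_2+F_3)$, and $F_0$ is symmetric in $u,v$ because exchanging $u$ and $v$ exchanges $F_2$ and $F_3$. Let $\Delta=\omega(v,w)\omega(u,w')+\omega(v,w')\omega(u,w)$, which is also symmetric in $u,v$. By (8), (11), (12),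
$$\begin{aligned}[x_iu,[x_jv,\alpha_l(w,w')]]&=\chi_j[x_iu,\beta(v,w,w')]+\omega(v,w)[x_iu,\mu_jw']+\omega(v,w')[x_iu,\mu_jw]\\&=\chi_j(F_1+F_2)[\varepsilon_i]+F_3[C_{i,\mu_j}]+D_{i,\mu_j}\Delta\\&=\chi_j(F_0+2F_1)[\varepsilon_i]+(F_0-F_1)[C_{i,\mu_j}]+D_{i,\mu_j}\Delta.\end{aligned}$$
Exchanging the roles of $(i,u)$ and $(j,v)$ changes $F_1$ to $-F_1$ and exchanges $F_2$ and $F_3$, so
$$[x_jv,[x_iu,\alpha_l(w,w')]]=\chi_i(F_0-2F_1)[\varepsilon_j]+(F_0+F_1)[C_{j,\mu_i}]+D_{j,\mu_i}\Delta.$$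
Take the part of (15) that is alternating in $u,v$. On the left only the $F_1$-terms remain. On the right only $\omega(u,v)[s_{ij},\alpha_l(w,w')]=-\omega(u,v)\langle\alpha_l,s_{ij}\rangle(w,w')$ remains. Hence
$$2\chi_j\varepsilon_i+2\chi_i\varepsilon_j-C_{i,\mu_j}-C_{j,\mu_i}=-\langle\alpha_l,s_{ij}\rangle.\tag{16}$$

**Step 4. The elements $D_{il}$.** Insert table (10) and (7) into (14). For $\zeta=\pi$ we have $\{0\pi\}=3\tau_2$, $\{1\pi\}=3\tau_3$, $\{2\pi\}=\tau_4$, $\{3\pi\}=0$, and the pairs $(i,j)$ give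
$$\begin{aligned}(0,0)&:\ 6D_{02}=0; & (0,1)&:\ 3D_{03}+3D_{12}=0; & (1,1)&:\ 6D_{13}=-[\pi,\pi]=0;\\(0,2)&:\ D_{04}+3D_{22}=[\pi,\pi]=0; & (0,3)&:\ 3D_{32}=3[\theta,\pi]; & (1,2)&:\ D_{14}+3D_{23}=-[\theta,\pi];\\(1,3)&:\ 3D_{33}=3[\rho,\pi]; & (2,2)&:\ 2D_{24}=-4[\rho,\pi]; & (2,3)&:\ D_{34}=0.\end{aligned}$$
For $\zeta=\theta$ only $\{1\theta\}=\tau_4$ is nonzero, and we get
$$(0,1):\ D_{04}=0;\qquad(0,2):\ 0=[\pi,\theta];\qquad(1,1):\ 2D_{14}=-[\pi,\theta];\qquad(1,2):\ D_{24}=-[\theta,\theta]=0.$$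
So $D_{02}=D_{13}=D_{34}=0$; $D_{04}=0$ and then $D_{22}=0$; $[\pi,\theta]=0$, so $D_{32}=0$, $D_{14}=0$ and then $D_{23}=0$; $D_{24}=0$, so $[\rho,\pi]=0$ and then $D_{33}=0$. The only survivors are
$$\delta:=D_{12}=-D_{03}.$$

**Step 5. The maps $C_{il}$ and $\varepsilon_i$.** We collect the equations by $b$-degree. In (16) with $l=1$ we have $\mu_0=0$, $\mu_1=-\tau_2$, $\mu_2=-2\tau_3$, $\mu_3=-3\tau_4$, $\chi_0=1$ and $\chi_j=0$ for $j\ge1$. With $l=2$ we have $\mu_0=\tau_2$, $\mu_1=\tau_3$, $\mu_2=\tau_4$, $\mu_3=0$ and all $\chi_j=0$.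

*$b$-degree $1$.* From (16), $l=1$, $(0,0)$: $4\varepsilon_0=0$. So $\varepsilon_0=0$.

*$b$-degree $2$.* From (16), $l=2$, $(0,0)$: $-2C_{02}=0$. From (16), $l=1$, $(0,1)$: $2\varepsilon_1+C_{02}=0$. So $C_{02}=0$ and $\varepsilon_1=0$.

*$b$-degree $3$.* We have
$$\begin{aligned}\text{(13)},\ \zeta=\pi,\ (0,1)&:\ 3C_{03}-3C_{12}=\langle\alpha_1,\pi\rangle; & \text{(16)},\ l=1,\ (1,1)&:\ 2C_{12}=\langle\alpha_1,\pi\rangle;\\\text{(16)},\ l=2,\ (0,1)&:\ C_{03}+C_{12}=0; & \text{(16)},\ l=1,\ (0,2)&:\ 2\varepsilon_2+2C_{03}=-\langle\alpha_1,\pi\rangle.\end{aligned}$$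
The first three give $2C_{12}=3C_{03}-3C_{12}=-6C_{12}$, so $8C_{12}=0$. Hence $C_{12}=C_{03}=0$, $\langle\alpha_1,\pi\rangle=0$ and $\varepsilon_2=0$.

*$b$-degree $4$.* We have
$$\begin{aligned}\text{(13)},\ \zeta=\pi,\ (0,2)&:\ C_{04}-3C_{22}=\langle\alpha_2,\pi\rangle; & \text{(16)},\ l=2,\ (0,2)&:\ C_{04}+C_{22}=\langle\alpha_2,\pi\rangle;\\\text{(16)},\ l=2,\ (1,1)&:\ 2C_{13}=-\langle\alpha_2,\pi\rangle; & \text{(13)},\ \zeta=\theta,\ (0,1)&:\ C_{04}=\langle\alpha_1,\theta\rangle;\\\text{(16)},\ l=1,\ (1,2)&:\ 2C_{13}+C_{22}=\langle\alpha_1,\theta\rangle; & \text{(16)},\ l=1,\ (0,3)&:\ 2\varepsilon_3+3C_{04}=-3\langle\alpha_1,\theta\rangle.\end{aligned}$$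
The first two give $4C_{22}=0$, so $C_{22}=0$ and $C_{04}=\langle\alpha_2,\pi\rangle=-2C_{13}$. The fourth and fifth give $2C_{13}=\langle\alpha_1,\theta\rangle=C_{04}$. So $4C_{13}=0$, hence $C_{13}=C_{04}=0$, $\langle\alpha_1,\theta\rangle=0$ and $\varepsilon_3=0$.

*$b$-degree $5$.* We have
$$\begin{aligned}\text{(13)},\ \zeta=\pi,\ (0,3)&:\ -3C_{32}=0; & \text{(13)},\ \zeta=\pi,\ (1,2)&:\ C_{14}-3C_{23}=0;\\\text{(13)},\ \zeta=\rho,\ (0,1)&:\ C_{14}=\langle\alpha_1,\rho\rangle; & \text{(16)},\ l=1,\ (1,3)&:\ 3C_{14}+C_{32}=-3\langle\alpha_1,\rho\rangle.\end{aligned}$$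
So $C_{32}=0$ and $3C_{14}=-3C_{14}$; hence $C_{14}=0$ and $C_{23}=0$.

*$b$-degrees $6$ and $7$.* From (13): $\zeta=\theta$, $(1,2)$ gives $-C_{24}=0$; $\zeta=\pi$, $(1,3)$ gives $-3C_{33}=0$; $\zeta=\pi$, $(2,3)$ gives $-C_{34}=0$.

All $C_{il}$ and all $\varepsilon_i$ vanish, and by Step 4 we conclude $K_4=R\delta$.

## 11. Degree five in $c$, and the bound $9$

**Step 1. $K_5=0$.** Put $g_i(u)=[x_iu,\delta]$; by (3) it suffices to show that $g_0,\dots,g_3$ vanish. By Section 10, $[x_jv,\tau_2w]=D_{j2}\,\omega(v,w)$, which is $\omega(v,w)\delta$ for $j=1$ and $0$ otherwise. We feed this into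
$$[x_iu,[x_jv,\tau_2w]]-[x_jv,[x_iu,\tau_2w]]=[A_{ij}(u,v),\tau_2w]+\omega(u,v)[s_{ij},\tau_2w].\tag{17}$$

For $(i,j)=(2,1)$ and $(3,1)$ we have $A_{ij}=0$, and the left side is $\omega(v,w)g_i(u)$. With $v=u$ we get $\omega(u,w)g_i(u)=0$. The choices $(u,w)=(\xi,\eta)$ and $(\eta,\xi)$ give $g_2=g_3=0$.

For $(0,1)$ we have $s_{01}=0$, so (17) reads $\omega(v,w)g_0(u)=[\alpha_1(u,v),\tau_2w]$. The right side is symmetric in $u,v$, so $\omega(v,w)g_0(u)=\omega(u,w)g_0(v)$. Setting $w=v$ gives $\omega(u,v)g_0(v)=0$ for all $u,v$, hence $g_0=0$.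

For $(0,2)$ the left side of (17) is $0$, and the alternating part of the right side gives $[\pi,\tau_2w]=0$.

For $(1,1)$ we have $A_{11}=0$ and $s_{11}=-\pi$, so $\omega(v,w)g_1(u)-\omega(u,w)g_1(v)=-\omega(u,v)[\pi,\tau_2w]=0$, and setting $w=v$ as before gives $g_1=0$.

So $K_5=0$, and $K_n=0$ for all $n\ge5$ by (3).

**Step 2. Counting degrees.** Besides $a$ and $b$, the algebra $L^{(4)}$ is spanned by the following elements.

- In $K_1$: $x_i,y_i$ with $i\le3$, of total degree at most $1+3+1=5$.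
- In $K_2$: values of $\alpha_1,\alpha_2$, with $a$-degree at most $2$ and $b$-degree at most $2$, of total degree at most $6$; and $\pi,\theta,\rho$, with $a$-degree $1$ and $b$-degree at most $4$, of total degree at most $7$.
- In $K_3$: values of $\beta$, with $a$-degree at most $3$ and $b$-degree $1$, of total degree at most $7$; and $\tau_lu$, of $b$-degree $l\le4$. Since $\tau_lw=\frac13\big([x_i\xi,\alpha_2(\eta,w)]-[x_i\eta,\alpha_2(\xi,w)]\big)$ with $i=l-2$, the $a$-degree of $\tau_lw$ is $1$ for $w=\xi$ and $2$ for $w=\eta$. The total degree is at most $2+4+3=9$.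
- In $K_4$: $\delta=\frac12\big([x_1\xi,\tau_2\eta]-[x_1\eta,\tau_2\xi]\big)$, of $(a,b,c)$-degree $(2,3,4)$ and total degree $9$.

So $L^{(4)}$ vanishes in total degree at least $10$. This completes the proof of Proposition 5.1, and with Section 5 the upper bounds of Theorem B. $\blacksquare$

## 12. Lie algebras of class exactly $3$, $5$ and $9$

It remains to show that the bounds are attained for every $p\ge k_t+2$. By the Lazard correspondence it suffices to give a finite Lie algebra over $\mathbb F_p$, generated by elements $a,b,c$, of class exactly $k_t$ (which is $<p$), such that the subalgebras $\langle a,b\rangle,\langle a,c\rangle,\langle b,c\rangle$ have classes at most $1,2,t$. The group on the same set is then generated by $a,b,c$, has class $k_t$, and its pairs of generators generate subgroups of the same classes as the Lie subalgebras.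

**Step 1. $t=2$: the line.** Let $a=E_{12}$, $c=E_{23}$, $b=E_{34}$ in the strictly upper triangular $4\times4$ matrices, an algebra of class $3$. Then $[a,b]=0$; $[a,c]=E_{13}$ commutes with $a,c$; and $[c,b]=E_{24}$ commutes with $b,c$. Finally $[a,[c,b]]=E_{14}\ne0$, so the class is exactly $3$.

**Step 2. $t=3$: the line folded over.** In the strictly upper triangular $6\times6$ matrices, of class $5$, let
$$a=E_{12}+E_{56},\qquad c=E_{23}+E_{45},\qquad b=E_{34}.$$
All products of a term of $a$ with $b$, in either order, are $0$, so $[a,b]=0$. Next $ac=E_{13}$ and $ca=E_{46}$, so $y_0=[a,c]=E_{13}-E_{46}$. The products $ay_0,y_0a,cy_0,y_0c$ are all $0$, since in each of them no inner indices match; so $\langle a,c\rangle$ has class at most $2$. The algebra $\langle b,c\rangle$ lies in the strictly upper triangular matrices on the indices $2,\dots,5$, so has class at most $3$. Finally $y_1=[b,y_0]=E_{34}(-E_{46})-E_{13}E_{34}=-E_{14}-E_{36}$, and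
$$y_0y_1=-E_{13}E_{36}=-E_{16},\qquad y_1y_0=E_{14}E_{46}=E_{16},\qquad [y_0,y_1]=-2E_{16}\ne0,$$
a product of $2+3=5$ generators. The class is exactly $5$.

**Step 3. $t=4$: skew maps on a space of dimension $12$.** Take the space over $\mathbb F_p$ with basis $f_{\pm1},\dots,f_{\pm6}$ and the symmetric form with $(f_i,f_{-j})=\delta_{ij}$ for $i,j\ge1$, all other products being $0$. Let $u\wedge v$ denote the map $w\mapsto(v,w)u-(u,w)v$, which is skew. For skew $A$,
$$[A,u\wedge v]w=(v,w)Au-(u,w)Av+(Av,w)u-(Au,w)v,$$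
so
$$[A,u\wedge v]=Au\wedge v+u\wedge Av.\tag{18}$$
Put
$$a=f_1\wedge f_{-2}+f_5\wedge f_6,\qquad b=f_3\wedge f_{-4}+f_5\wedge f_{-6},\qquad c=f_2\wedge f_{-3}+f_4\wedge f_{-5}.$$
They act as follows, all other basis vectors being killed:
$$\begin{aligned}a&:\ f_2\mapsto f_1,\ f_{-1}\mapsto-f_{-2},\ f_{-6}\mapsto f_5,\ f_{-5}\mapsto-f_6;\\b&:\ f_4\mapsto f_3,\ f_{-3}\mapsto-f_{-4},\ f_6\mapsto f_5,\ f_{-5}\mapsto-f_{-6};\\c&:\ f_3\mapsto f_2,\ f_{-2}\mapsto-f_{-3},\ f_5\mapsto f_4,\ f_{-4}\mapsto-f_{-5}.\end{aligned}$$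

We first check the pairs, using (18). Since $a$ kills $f_3,f_{-4},f_5$ and sends $f_{-6}$ to $f_5$, we get $[a,b]=f_5\wedge f_5=0$. Next $y_0=[a,c]=af_2\wedge f_{-3}+f_4\wedge af_{-5}=f_1\wedge f_{-3}-f_4\wedge f_6$. Both $a$ and $c$ kill $f_1,f_{-3},f_4,f_6$, so $[a,y_0]=[c,y_0]=0$ and $\langle a,c\rangle$ has class at most $2$. The elements $b,c$ lie in the span of the $f_i\wedge f_{-j}$ with $2\le i<j\le6$. Such an element acts as $E_{ij}$ on the span of $f_2,\dots,f_6$ and as its negative transpose on the span of $f_{-2},\dots,f_{-6}$. So this span is isomorphic to the strictly upper triangular $5\times5$ matrices, and $\langle b,c\rangle$ has class at most $4$.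

Now we bound the class. Give $f_{\pm i}$ degree $\pm(6-i)$. From the list of actions, $a,b,c$ raise degrees by exactly $1$, so a product of $n$ generators is a skew map of degree $n$. Degrees of vectors run from $-5$ to $5$, each extreme value being attained by one basis vector, $f_{-1}$ and $f_1$. So a map of degree greater than $10$ is $0$, and a map $A$ of degree $10$ has $Af_{-1}=xf_1$ and kills the other basis vectors. If $A$ is skew, then $0=2(Af_{-1},f_{-1})=2x$, so $A=0$. Hence the class is at most $9$.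

Finally we exhibit a nonzero product of nine generators. By (18),
$$\begin{aligned}x_1=[b,c]&=f_2\wedge bf_{-3}+bf_4\wedge f_{-5}+f_4\wedge bf_{-5}=-f_2\wedge f_{-4}+f_3\wedge f_{-5}-f_4\wedge f_{-6},\\x_2=[b,x_1]&=f_3\wedge bf_{-5}-bf_4\wedge f_{-6}=-2f_3\wedge f_{-6},\\ [c,x_2]&=-2\,cf_3\wedge f_{-6}=-2f_2\wedge f_{-6},\\ y_1=[b,y_0]&=f_1\wedge bf_{-3}-bf_4\wedge f_6-f_4\wedge bf_6=-f_1\wedge f_{-4}-f_3\wedge f_6-f_4\wedge f_5.\end{aligned}$$
Since $y_1f_2=0$ and $y_1f_{-6}=-f_3$, we get $[y_1,[c,x_2]]=-2f_2\wedge(-f_3)=2f_2\wedge f_3$. Since $y_0f_2=0$ and $y_0f_3=f_1$,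
$$[y_0,[y_1,[c,x_2]]]=2f_2\wedge f_1\ne0.$$
This is a product of $2+3+1+3=9$ generators, so the class is exactly $9$. This proves that the bounds are attained, and completes the proof of Theorem B. $\blacksquare$
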